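\title{An Oracle with Separable Disjoint NP-Pairs and No Optimal Proof Systems}

\begin{abstract}
We construct an oracle relative to which every disjoint $\mathrm{NP}$-pair is separated by a set in $\mathrm{P}$, while a tally set $T\in\mathrm{coNP}$ has no optimal proof system: every proof system for $T$ needs proofs of exponential length on an arithmetic progression of inputs on which another proof system has proofs of linear length. Relative to this oracle there is no optimal propositional proof system, unions of disjoint $\mathrm{NP}$-complete sets are $\mathrm{NP}$-complete, and complete disjoint $\mathrm{NP}$-pairs exist. The oracle joins a $\mathrm{PSPACE}$-complete set to a set built in stages, where each stage fixes finitely many bits and may promise to keep the set empty at all further lengths in an arithmetic progression.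
\end{abstract}

\section{Three hypotheses and the question}\label{sec:intro}

Let $\Sigma=\{0,1\}$. All sets are subsets of $\Sigma^*$, and $\varepsilon$ is the empty word. An \emph{oracle} is a set $O$; an oracle machine may write a word on its query tape and learn in one step whether the word is in $O$. A statement holds \emph{relative to $O$} if it holds when every polynomial-time computation and every $\mathrm{NP}$-machine in it, including reductions and proof systems, may query $O$. In this section and the next, all notions are relative to a fixed oracle, which the notation does not show.

We write $A\le_{\mathrm m}^{\mathrm p}C$ if there is a polynomial-time computable $r$ with $x\in A\iff r(x)\in C$ for all $x$. A set $C$ is \emph{hard} for a class if every set of the class reduces to $C$ in this sense, and \emph{complete} if moreover $C$ belongs to the class.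

\begin{definition}
A \emph{proof system} for a set $A$ is a polynomial-time computable function $f$ whose range is exactly $A$. A word $w$ with $f(w)=v$ is an \emph{$f$-proof} of $v$. The proof system $f$ is \emph{optimal} if for every proof system $g$ for $A$ there is a polynomial $p$ such that for every $x$ there is a $w$ with $f(w)=g(x)$ and $|w|\le p(|x|)$. A \emph{propositional proof system} is a proof system for the set $\mathrm{TAUT}$ of propositional tautologies.
\end{definition}

Thus proofs are checked in polynomial time, only elements of $A$ have proofs, and all of them do. An optimal system has, up to a polynomial, the shortest proofs among all proof systems for $A$.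

\begin{definition}
A \emph{disjoint $\mathrm{NP}$-pair} is a pair $(A,B)$ with $A,B\in\mathrm{NP}$ and $A\cap B=\emptyset$. We write $(A,B)\le_{\mathrm m}^{\mathrm{pp}}(C,D)$ if there is a polynomial-time computable $r$ with $r(A)\subseteq C$ and $r(B)\subseteq D$. A disjoint $\mathrm{NP}$-pair is \emph{complete} if every disjoint $\mathrm{NP}$-pair reduces to it in this sense. The pair $(A,B)$ is \emph{$\mathrm P$-separable} if there is $S\in\mathrm P$ with $A\subseteq S$ and $B\cap S=\emptyset$.
\end{definition}

We consider three hypotheses.
\begin{itemize}
\item $\mathrm H_{\mathrm{opps}}$: there is an optimal propositional proof system. Relative to an oracle, this means that some $\mathrm{coNP}$-complete set has an optimal proof system.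
\item $\mathrm H_{\mathrm{union}}$: the union of any two disjoint $\mathrm{NP}$-complete sets is $\mathrm{NP}$-complete.
\item $\mathrm H_{\mathrm{cpair}}$: there is a complete disjoint $\mathrm{NP}$-pair.
\end{itemize}
It is known that $\mathrm H_{\mathrm{opps}}\Rightarrow\mathrm H_{\mathrm{cpair}}$ holds relative to every oracle. This paper answers the following question, which comes from \cite{source}.
\begin{quote}
Is there an oracle relative to which $\neg\mathrm H_{\mathrm{opps}}\wedge\mathrm H_{\mathrm{union}}\wedge\mathrm H_{\mathrm{cpair}}$ holds?
\end{quote}

\subsection*{What the hypotheses ask for}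

The class $\mathrm{NP}$ has complete sets relative to every oracle, because every clocked nondeterministic machine defines an $\mathrm{NP}$-set and one universal machine can simulate them all. The same recipe does not directly produce a complete pair or an optimal proof system. Two machines define a disjoint pair only if they never accept the same input, and a transducer is a proof system for $A$ only if it never outputs a word outside $A$. These are promises about infinitely many inputs, and a universal machine that simulates a single machine that breaks the promise breaks it as well. Since $\mathrm H_{\mathrm{opps}}$ and $\mathrm H_{\mathrm{cpair}}$ face the same kind of obstacle and the first implies the second, one might guess that they stand or fall together.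

The difficulty in $\mathrm H_{\mathrm{union}}$ is of another kind. If $r$ reduces $L$ to $A$, it may map words outside $L$ into $B$, and then $r$ does not reduce $L$ to $A\cup B$. To repair $r$ one would like to recognize when $r(x)$ lands in $B$, which is possible if $(A,B)$ is $\mathrm P$-separable.

The simplest case to test is a collapse. We use the pairing $\langle x,u\rangle=0^{|x|}1xu$, of length $2|x|+1+|u|$, from which $x$ and $u$ are recovered in polynomial time.

\begin{lemma}\label{lem:np}
Every nonempty $A\in\mathrm{NP}$ has a proof system $h$ in which each $x\in A$ has a proof of length polynomial in $|x|$. Every such $h$ is optimal.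
\end{lemma}

\begin{proof}
Fix $a_0\in A$ and an $\mathrm{NP}$-machine for $A$. Let $h(\langle x,u\rangle)=x$ if $u$ encodes an accepting path of the machine on $x$, and let $h$ output $a_0$ on all other inputs. For optimality, let $g$ be a proof system for $A$. Then $|g(w)|$ is polynomial in $|w|$, so $g(w)$ has an $h$-proof of length polynomial in $|w|$.
\end{proof}

Suppose $\mathrm{NP}=\mathrm{coNP}$. Then $\mathrm H_{\mathrm{opps}}$ holds by Lemma~\ref{lem:np}, and $\mathrm H_{\mathrm{union}}$ fails: if $A$ is $\mathrm{NP}$-complete then so is $\overline A$, and $A\cup\overline A=\Sigma^*$ is not complete because $\emptyset$ does not reduce to it. So each of the first two requirements of the question forces $\mathrm{NP}\ne\mathrm{coNP}$. The third requirement, on the other hand, is most cheaply obtained from a collapse: if all disjoint $\mathrm{NP}$-pairs are $\mathrm P$-separable, a trivial pair is complete. The plan is therefore to collapse exactly this much, and to keep $\mathrm{coNP}$ far from $\mathrm{NP}$.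

\subsection*{Results}

The answer to the question is yes.

\begin{theorem}\label{thm:main}
There is an oracle $O$ such that the following hold relative to $O$.
\begin{enumerate}
\item[(1)] Every disjoint $\mathrm{NP}$-pair is $\mathrm P$-separable.
\item[(2)] There is a nonempty set $T\subseteq\{0\}^*$ in $\mathrm{coNP}$ such that for every proof system $f$ for $T$ there are $\delta>0$, a proof system $g$ for $T$ and an infinite arithmetic progression $\Lambda$ with the following property. For all sufficiently large $n\in\Lambda$, the word $0^n$ is in $T$ and has a $g$-proof of length $n+1$, but every $f$-proof of $0^n$ has length at least $2^{\delta n}$.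
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
Relative to the oracle $O$ of Theorem~\ref{thm:main}, with $T$ as in part~(2), the following hold.
\begin{enumerate}
\item[(a)] Let $A$ be any set with $T\le_{\mathrm m}^{\mathrm p}A$ via $r$; in particular, $A$ may be any $\mathrm{coNP}$-hard set. For every proof system $f$ for $A$ there are $\delta>0$ and a proof system $g'$ for $A$ such that, for infinitely many $n$, the word $r(0^n)$ has a $g'$-proof of length $n+2$ but every $f$-proof of $r(0^n)$ has length at least $2^{\delta n}$. Such a set $A$ has no optimal proof system.
\item[(b)] The pair $(\{0\},\{1\})$ is a complete disjoint $\mathrm{NP}$-pair.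
\item[(c)] $\mathrm{NP}\ne\mathrm{coNP}$ and $\mathrm P=\mathrm{NP}\cap\mathrm{coNP}\ne\mathrm{NP}$.
\item[(d)] If $A$ is $\mathrm{NP}$-complete and $B\in\mathrm{NP}$ is any set disjoint from $A$, then $A\cup B$ is $\mathrm{NP}$-complete.
\end{enumerate}
In particular, $\neg\mathrm H_{\mathrm{opps}}\wedge\mathrm H_{\mathrm{union}}\wedge\mathrm H_{\mathrm{cpair}}$ holds relative to $O$.
\end{corollary}

Hence no argument that is valid relative to every oracle derives $\mathrm H_{\mathrm{opps}}$ from $\mathrm H_{\mathrm{cpair}}$, even with $\mathrm H_{\mathrm{union}}$ as an additional assumption. Proposition~\ref{prop:sharp} shows that the bound $2^{\delta n}$ has the right form for our set $T$.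

Part (1) constrains how part (2) can come about. Let $g$ be a proof system for $T$ and $p$ a polynomial. The words $v$ that have a $g$-proof of length at most $p(|v|)$ form an $\mathrm{NP}$-set disjoint from the $\mathrm{NP}$-set $\overline T$, so by (1) they are contained in a subset of $T$ that lies in $\mathrm P$. Short proofs therefore exist only inside easy subsets of $T$. To defeat a proof system $f$ by a system with proofs of polynomial length, we must give $T$ an easy subset on which $f$ has only long proofs, and the sets $\{0^n:n\in\Lambda\text{ large}\}$ play this role.

Section~\ref{sec:cor} derives the corollary from the theorem. Section~\ref{sec:query} presents the two query arguments behind (1) and (2) in a finite setting, Section~\ref{sec:construction} builds the oracle, and Sections~\ref{sec:sep} and~\ref{sec:lower} prove (1) and (2).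

\section{From the theorem to the three hypotheses}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:main}]
Fix $t_0\in T$.

(a) We pull $f$ back to a proof system for $T$, apply part~(2), and push the better system forward to $A$. Define
\[
f'(\langle x,w\rangle)=x\quad\text{if } f(w)=r(x),
\]
and let $f'$ output $t_0$ on all other inputs. This is a proof system for $T$: if $f(w)=r(x)$ then $r(x)\in A$ and so $x\in T$, and for every $x\in T$ the word $r(x)\in A$ has an $f$-proof. Part~(2) applied to $f'$ gives $\delta'>0$, a proof system $g$ for $T$ and a progression $\Lambda$. Define
\[
g'(0w)=f(w),\qquad g'(1w)=r(g(w)),\qquad g'(\varepsilon)=f(\varepsilon).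
\]
All values of $g'$ lie in $A$, and the first clause makes the range all of $A$. Let $n\in\Lambda$ be large. If $u$ is a $g$-proof of $0^n$ of length $n+1$, then $1u$ is a $g'$-proof of $r(0^n)$ of length $n+2$. If $w$ is an $f$-proof of $r(0^n)$, then $\langle 0^n,w\rangle$ is an $f'$-proof of $0^n$ of length $2n+1+|w|$, so $|w|\ge 2^{\delta'n}-2n-1$. With $\delta=\delta'/2$ this is at least $2^{\delta n}$ for large $n$, since $2^{\delta'n}-2^{\delta n}=2^{\delta n}(2^{\delta n}-1)$ grows exponentially.

If $f$ were optimal, there would be a polynomial $p$ such that, for these $n$, the word $r(0^n)$ has an $f$-proof of length at most $p(n+2)$, which is less than $2^{\delta n}$ for large $n$. So $A$ has no optimal proof system. Since $T\in\mathrm{coNP}$, this applies to every $\mathrm{coNP}$-complete set, and $\mathrm H_{\mathrm{opps}}$ fails.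

(b) Given a disjoint $\mathrm{NP}$-pair $(A,B)$, take a separator $S\in\mathrm P$ from part~(1) and map $x$ to $0$ if $x\in S$ and to $1$ otherwise.

(c) By (a) with $A=T$, the set $T$ has no optimal proof system, so $T\notin\mathrm{NP}$ by Lemma~\ref{lem:np}. Hence $\mathrm{NP}\ne\mathrm{coNP}$, and $\mathrm P\ne\mathrm{NP}$ because $\mathrm P$ is closed under complement. If $A\in\mathrm{NP}\cap\mathrm{coNP}$, then $(A,\overline A)$ is a disjoint $\mathrm{NP}$-pair whose only separator is $A$, so $A\in\mathrm P$.

(d) Take $S\in\mathrm P$ with $A\subseteq S$ and $B\cap S=\emptyset$. There is a word $z_0\notin A\cup B$. Otherwise $\overline A=B\in\mathrm{NP}$, so the $\mathrm{NP}$-complete set $A$ is in $\mathrm{coNP}$; then $\mathrm{NP}\subseteq\mathrm{coNP}$, and taking complements gives $\mathrm{NP}=\mathrm{coNP}$, contrary to~(c). Let $L\in\mathrm{NP}$ and let $r$ reduce $L$ to $A$. Put $r'(x)=r(x)$ if $r(x)\in S$, and $r'(x)=z_0$ otherwise. If $r(x)\in S$, then $r(x)\notin B$, so $x\in L\iff r(x)\in A\iff r'(x)\in A\cup B$. If $r(x)\notin S$, then $r(x)\notin A$, so $x\notin L$, and $r'(x)=z_0\notin A\cup B$. Thus $L\le_{\mathrm m}^{\mathrm p}A\cup B$. Since $A\cup B\in\mathrm{NP}$, it is $\mathrm{NP}$-complete.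
\end{proof}

\section{Two query arguments}\label{sec:query}

From now on oracles are shown as superscripts, and classes without a superscript are unrelativized.

\subsection*{Machines and oracles}

Let $f_1,f_2,\dots$ be a standard enumeration of clocked deterministic oracle transducers and $N_1,N_2,\dots$ a standard enumeration of clocked nondeterministic oracle machines. With every oracle and on every path, $f_i$ runs for at most $\ell^i+i$ steps and $N_a$ for at most $\ell^a+a$ steps on inputs of length $\ell$. For every oracle $O$, the functions $f_i^O$ are exactly the functions computable in polynomial time relative to $O$, and the languages $L(N_a^O)$ are exactly the sets in $\mathrm{NP}^O$. The running time bounds the number of queries and the length of the output. We assume that each nondeterministic step has two successors and that query steps are deterministic.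

Fix a set $Q$ that is $\le_{\mathrm m}^{\mathrm p}$-complete for $\mathrm{PSPACE}$. We use the fact that $\mathrm{NP}^Q\subseteq\mathrm{PSPACE}$: run through all computation paths one after another and answer the queries in polynomial space. Consequently every set in $\mathrm{NP}^Q$ reduces to $Q$ by an unrelativized polynomial-time reduction. For $X\subseteq\Sigma^*$ let
\[
O_X=\{0q:q\in Q\}\cup\{1y:y\in X\},\qquad T_X=\{0^n:n\ge1,\ X\cap\Sigma^n=\emptyset\}.
\]
We say that a computation \emph{queries $y$ to $X$} if it queries $1y$ to $O_X$. A word is outside $T_X$ if and only if it is not of the form $0^n$ with $n\ge1$, or it is of this form and $1y\in O_X$ for some $y\in\Sigma^n$. Hence $T_X\in\mathrm{coNP}^{O_X}$.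

For $X=\emptyset$ we have $\mathrm P^{O_X}=\mathrm{NP}^{O_X}=\mathrm{PSPACE}$, the collapse discussed in Section~\ref{sec:intro}. The part $Q$ of the oracle makes search free as long as it does not involve $X$, so what remains is a question about the number of queries to $X$.

\subsection*{Inconsistent certificates}

An accepting path of an $\mathrm{NP}$-machine sees only polynomially many bits of $X$, and it remains accepting for every $X$ with the same bits. We record these bits as a partial function $c$ from $\Sigma^*$ to $\{0,1\}$ with finite domain $\mathrm{dom}(c)$. Two partial functions are \emph{consistent} if they agree on the intersection of their domains. We say that $c$ \emph{agrees with} a set $X$ if $c(y)=1\iff y\in X$ for all $y\in\mathrm{dom}(c)$. If two machines never accept together, whatever $X$ is, then the bit patterns of their accepting paths must contradict each other. The next lemma turns such contradictions into a deterministic query strategy.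

\begin{lemma}\label{lem:cert}
Let $\mathcal C$ and $\mathcal D$ be families of finite partial functions such that no $c\in\mathcal C$ is consistent with any $d\in\mathcal D$, and let $|\mathrm{dom}(d)|\le p$ for all $d\in\mathcal D$. Let $G\subseteq\Sigma^*$ and consider the following procedure. Put $\alpha_0=\emptyset$. In round $t=1,\dots,p+1$, choose any $c_t\in\mathcal C$ consistent with $\alpha_{t-1}$, and \emph{reject} if there is none; let $\alpha_t$ be the partial function with domain $\mathrm{dom}(\alpha_{t-1})\cup\mathrm{dom}(c_t)$ that agrees with $G$. If all $p+1$ rounds are completed, \emph{accept}. Then: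
\begin{enumerate}
\item[(i)] if the procedure rejects, no $c\in\mathcal C$ agrees with $G$;
\item[(ii)] if the procedure accepts, no $d\in\mathcal D$ agrees with $G$.
\end{enumerate}
\end{lemma}

\begin{example}\label{ex:maj}
Take three words $y_1,y_2,y_3$. Let $\mathcal C$ consist of the three functions that assign $1$ to two of the words, and $\mathcal D$ of the three that assign $0$ to two of them. Any two $2$-element subsets of a $3$-element set meet, so the hypothesis holds with $p=2$. Let $c_1=\{y_1\mapsto1,\,y_2\mapsto1\}$ and suppose $y_1\in G$, $y_2\notin G$, so that $\alpha_1=\{y_1\mapsto 1,\,y_2\mapsto0\}$. The guess $c_1$ was wrong, but the round was not wasted: the only member of $\mathcal D$ still consistent with $\alpha_1$ is $d=\{y_2\mapsto0,\,y_3\mapsto0\}$, and one of its two positions is now known. In round~2 the only choice is $c_2=\{y_1\mapsto1,\,y_3\mapsto1\}$, which reveals the other position of $d$. If $y_3\notin G$, no $c_3$ exists and the procedure rejects. If $y_3\in G$, then $d$ is refuted, $c_3=c_2$, and the procedure accepts.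
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:cert}]
(i) A function $c\in\mathcal C$ that agrees with $G$ is consistent with every $\alpha_t$, so it is available in every round.

(ii) We show by induction on $t\le p+1$ that every $d\in\mathcal D$ consistent with $\alpha_t$ satisfies $|\mathrm{dom}(d)\cap\mathrm{dom}(\alpha_t)|\ge t$. For $t=0$ there is nothing to prove. Let $t\ge1$ and let $d$ be consistent with $\alpha_t$. Since $\alpha_t$ extends $\alpha_{t-1}$, the function $d$ is consistent with $\alpha_{t-1}$, and so $|\mathrm{dom}(d)\cap\mathrm{dom}(\alpha_{t-1})|\ge t-1$. By hypothesis there is $y\in\mathrm{dom}(d)\cap\mathrm{dom}(c_t)$ with $d(y)\ne c_t(y)$. If $y$ were in $\mathrm{dom}(\alpha_{t-1})$, both values would equal $\alpha_{t-1}(y)$. So $y\in\mathrm{dom}(\alpha_t)\setminus\mathrm{dom}(\alpha_{t-1})$, and the count rises by at least one.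

For $t=p+1$ the inequality is impossible, so no $d\in\mathcal D$ is consistent with $\alpha_{p+1}$. A function $d$ that agrees with $G$ would be.
\end{proof}

The size of the members of $\mathcal D$ bounds the number of rounds, and the size of the members of $\mathcal C$ bounds the number of queries per round. The procedure is efficient only if both are small.

\subsection*{Why $T_X$ escapes}

\begin{example}\label{ex:or}
Let $\mathcal C=\{\{y\mapsto1\}:y\in\Sigma^n\}$ and let $\mathcal D$ consist of the single function that is $0$ on all of $\Sigma^n$. These families certify $0^n\notin T_G$ and $0^n\in T_G$, and they satisfy the hypothesis of Lemma~\ref{lem:cert}, but with $p=2^n$. If $G\cap\Sigma^n=\emptyset$, each round reveals one bit and the procedure rejects only in round $2^n+1$.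

The same count limits proofs. Call $f_i$ \emph{sound for $X$} if $f_i^{O_X}(w)\in T_X$ for all $w$. Suppose that $f_i$ is sound for every $X$, and take $n=2$. If $f_i^{O_G}(w)=00$ and the computation queries, among words of length $2$, only $00$, $01$ and $10$ to $G$, then it runs identically with $X=G\cup\{11\}$ and outputs $00\notin T_X$, a contradiction. So the computation queries all $2^2$ words of length~$2$.
\end{example}

In general a transducer that is sound for every $X$ needs $2^n$ queries to output $0^n$. If $G$ is empty at all lengths in a progression $\Lambda$, the rule $10^n\mapsto0^n$ for $n\in\Lambda$ gives proofs of length $n+1$ without any query. This is the gap in part~(2).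

Both arguments assume good behavior for \emph{every} $X$, whereas a pair of machines or a transducer need only behave well for the oracle that we build. The system $g$ that exploits $\Lambda$ is itself an example: it is sound for $G$ but not for every $X$, and it must in turn be defeated on another progression. We therefore maintain a shrinking family of candidate sets $X$ and treat one machine or pair at a time: either some candidate makes it misbehave, and we preserve the misbehavior by fixing finitely many bits, or it behaves well for all candidates, and the arguments above apply within the family.

\section{Construction of the oracle}\label{sec:construction}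

The family of candidates has to meet three demands. It must be able to express the infinite promise ``$X$ is empty at all large lengths in $\Lambda$'' and always leave room for another such promise. It must have a finite description that a polynomial-time algorithm can use. And it must constrain each bit of $X$ separately, so that two consistent bit patterns, each permitted, can be realized by a single candidate.

For $j\ge0$ let
\[
\Lambda_j=\{n\ge1:2^j\mid n,\ 2^{j+1}\nmid n\}=\{2^j+2^{j+1}k:k\ge0\},\qquad \Lambda_F=\bigcup_{j\in F}\Lambda_j .
\]
The $\Lambda_j$ are pairwise disjoint infinite arithmetic progressions, $\Lambda_0$ is the set of odd numbers, and for fixed finite $F$ one decides in polynomial time whether the length of a given word lies in $\Lambda_F$.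

\begin{definition}
A \emph{condition} is a triple $(m,\sigma,F)$ with $m\in\mathbb N$, $\sigma\subseteq\Sigma^{<m}$ and $F\subset\mathbb N$ finite. A length $n$ is \emph{decided} if $n<m$, \emph{reserved} if $n\ge m$ and $n\in\Lambda_F$, and \emph{free} otherwise. A set $X$ is \emph{compatible} with $(m,\sigma,F)$ if $X\cap\Sigma^{<m}=\sigma$ and $X\cap\Sigma^n=\emptyset$ for every reserved $n$. A condition $(m',\sigma',F')$ \emph{extends} $(m,\sigma,F)$ if $m'\ge m$, $F'\supseteq F$, and the set $\sigma'$ is compatible with $(m,\sigma,F)$.
\end{definition}

For example, $(3,\{01\},\{0,2\})$ decides the lengths $0,1,2$, reserves $3,5,7,\dots$ and $4,12,20,\dots$, and leaves $6,8,10,14,16,18,\dots$ free. Compatible sets are arbitrary at the free lengths.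

\begin{lemma}\label{lem:cond}
Let $(m,\sigma,F)$ be a condition.
\begin{enumerate}
\item[(i)] If $(m',\sigma',F')$ extends $(m,\sigma,F)$, every set compatible with $(m',\sigma',F')$ is compatible with $(m,\sigma,F)$.
\item[(ii)] If $X$ is compatible with $(m,\sigma,F)$ and $m'\ge m$, then $(m',X\cap\Sigma^{<m'},F)$ extends $(m,\sigma,F)$.
\item[(iii)] For every $j$, the condition $(m,\sigma,F\cup\{j\})$ extends $(m,\sigma,F)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $X$ be compatible with $(m',\sigma',F')$. Then $X\cap\Sigma^{<m}=\sigma'\cap\Sigma^{<m}=\sigma$. Let $n\ge m$ and $n\in\Lambda_F$. If $n<m'$, then $X\cap\Sigma^n=\sigma'\cap\Sigma^n=\emptyset$ because $\sigma'$ is compatible with $(m,\sigma,F)$. If $n\ge m'$, then $n\in\Lambda_{F'}$ is reserved by the extension, and again $X\cap\Sigma^n=\emptyset$.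

(ii) Removing words of length at least $m$ from a compatible set leaves it compatible.

(iii) The set $\sigma$ is compatible with $(m,\sigma,F)$, since it has no word of length at least $m$.
\end{proof}

There is one task for each $i\ge1$ and one for each pair $(a,b)$ with $a,b\ge1$. List the tasks in a sequence in which each occurs once. Start with the condition $(0,\emptyset,\{0\})$ and process the tasks in order; $(m,\sigma,F)$ denotes the current condition.

\medskip
\noindent\textbf{Task $i$.}
\emph{Case A:} there are a set $X$ compatible with $(m,\sigma,F)$ and a word $w$ with $f_i^{O_X}(w)\notin T_X$. Fix such $X$ and $w$, and choose $m'\ge m$ larger than $|f_i^{O_X}(w)|$ and larger than the length of every word queried to $X$ in this computation. The new condition is $(m',X\cap\Sigma^{<m'},F)$.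
\emph{Case B:} otherwise. Let $j=\min(\mathbb N\setminus F)$. The new condition is $(m,\sigma,F\cup\{j\})$.

\medskip
\noindent\textbf{Task $(a,b)$.}
\emph{Case A:} there are a set $X$ compatible with $(m,\sigma,F)$ and a word $x\in L(N_a^{O_X})\cap L(N_b^{O_X})$. Fix such $X$ and $x$ and one accepting path of each machine on $x$, and choose $m'\ge m$ larger than the length of every word queried to $X$ on these two paths. The new condition is $(m',X\cap\Sigma^{<m'},F)$.
\emph{Case B:} otherwise. The condition is left unchanged.

\medskip
The theorem asserts only that an oracle exists, so we need not decide effectively which case applies. By Lemma~\ref{lem:cond}(ii) and~(iii), we obtain a sequence of conditions $(m_s,\sigma_s,F_s)$, $s\ge0$, each extending the previous one. Let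
\[
G=\bigcup_{s\ge0}\sigma_s,\qquad O=O_G,\qquad T=T_G .
\]

\begin{lemma}\label{lem:G}
The set $G$ is compatible with every condition $(m_s,\sigma_s,F_s)$. Moreover, $T\in\mathrm{coNP}^O$ and $0^n\in T$ for all odd $n$.
\end{lemma}

\begin{proof}
Let $s\le s'$. The set $\sigma_{s'}$ is compatible with $(m_{s'},\sigma_{s'},F_{s'})$, hence with $(m_s,\sigma_s,F_s)$ by repeated use of Lemma~\ref{lem:cond}(i). In particular $\sigma_s\subseteq\sigma_{s'}$, so $G=\bigcup_{s'\ge s}\sigma_{s'}$, and a nonempty union of sets compatible with a condition is compatible with it. We saw in Section~\ref{sec:query} that $T\in\mathrm{coNP}^O$. The initial condition reserves all odd lengths.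
\end{proof}

The initial reservation of $\Lambda_0$ serves only to provide the fixed element $0^1\in T$, which proof systems output by default.

\section{Separating disjoint pairs}\label{sec:sep}

We prove part~(1) of Theorem~\ref{thm:main}. Let $A=L(N_a^O)$ and $B=L(N_b^O)$ be disjoint, and let $(m,\sigma,F)$ be the condition at the beginning of task $(a,b)$.

Case~A did not apply. If it had, via $X$, $x$ and $m'$, then $G\cap\Sigma^{<m'}=X\cap\Sigma^{<m'}$ by Lemma~\ref{lem:G}. The two fixed paths query only words of length less than $m'$ to $X$, so they are accepting paths with oracle $O_G$ as well, and $x\in A\cap B$. Therefore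
\begin{equation}\label{eq:disjoint}
L(N_a^{O_X})\cap L(N_b^{O_X})=\emptyset\quad\text{for every $X$ compatible with }(m,\sigma,F).
\end{equation}
Later tasks fix more bits and reserve more lengths. The separating algorithm need not know about them, since \eqref{eq:disjoint} covers all sets compatible with $(m,\sigma,F)$, and $G$ is one of them.

Fix an input $x$. A finite partial function $c$ \emph{respects} the condition if for all $y\in\mathrm{dom}(c)$ we have $c(y)=1\iff y\in\sigma$ when $|y|$ is decided, and $c(y)=0$ when $|y|$ is reserved. A \emph{certificate} of $N_a$ on $x$ is a finite partial function $c$ that respects the condition and for which $N_a$ has an accepting path on $x$ of the following kind: queries $0q$ are answered according to $Q$, the query $\varepsilon$ is answered ``no'', queries $1y$ are answered by $c(y)$, and $\mathrm{dom}(c)$ is exactly the set of $y$ such that $1y$ is queried on the path. Let $\mathcal C_x$ be the set of certificates of $N_a$ on $x$, and let $\mathcal D_x$ be the set of certificates of $N_b$ on $x$, defined in the same way with $N_b$ in place of $N_a$. Their members have domains of size at most $q=|x|^a+a$ and $p=|x|^b+b$, respectively. Neither family depends on $G$.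

\begin{lemma}\label{lem:incons}
No $c\in\mathcal C_x$ is consistent with any $d\in\mathcal D_x$.
\end{lemma}

\begin{proof}
Suppose that $c$ and $d$ are consistent, and let
\[
X=\sigma\cup\{y:|y|\ge m,\ c(y)=1\text{ or }d(y)=1\}.
\]
Since $c$ and $d$ take the value $1$ at no word of reserved length, $X$ is compatible with $(m,\sigma,F)$. The function $c$ agrees with $X$. Indeed, let $y\in\mathrm{dom}(c)$. If $|y|<m$, then $c(y)=1\iff y\in\sigma\iff y\in X$. If $|y|\ge m$ and $c(y)=1$, then $y\in X$. If $|y|\ge m$ and $c(y)=0$, then $d(y)$ is $0$ or undefined by consistency, so $y\notin X$. The definition of $X$ is symmetric in $c$ and $d$, so $d$ agrees with $X$ too. The paths behind $c$ and $d$ are thus accepting paths of $N_a^{O_X}$ and $N_b^{O_X}$ on $x$, which contradicts~\eqref{eq:disjoint}.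
\end{proof}

This proof is where certificates must respect the condition: otherwise the merged set $X$ could be incompatible, and \eqref{eq:disjoint} would say nothing about it.

On input $x$, run the procedure of Lemma~\ref{lem:cert} for $\mathcal C_x$, $\mathcal D_x$, $p$ and $G$, with $c_t$ chosen by the deterministic search described below. Let $S$ be the set of accepted inputs.

\emph{Correctness.} Let $x\in A$. An accepting path of $N_a^O$ on $x$ yields a partial function that agrees with $G$, and it respects the condition because $G$ is compatible with the condition. So some member of $\mathcal C_x$ agrees with $G$, and by Lemma~\ref{lem:cert}(i) the procedure does not reject. Let $x\in B$. An accepting path of $N_b^O$ on $x$ yields, for the same two reasons, a member of $\mathcal D_x$ that agrees with $G$, and by Lemma~\ref{lem:cert}(ii) the procedure does not accept. Thus $A\subseteq S$ and $B\cap S=\emptyset$.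

\emph{Running time.} There are at most $p+1$ rounds, and in each the bits of $G$ on $\mathrm{dom}(c_t)$ are obtained with at most $q$ queries $1y$ to $O$, each of length at most $q$. So every $\alpha_t$ has polynomial size. It remains to find $c_t$, and this is the only place where $Q$ is used. A word $\rho\in\Sigma^q$ determines a run of $N_a$ on $x$: the $k$-th bit of $\rho$ is the nondeterministic choice if step $k$ branches, the answer if step $k$ is a query $1y$, and is ignored otherwise; queries $0q'$ are answered by $Q$ and the query $\varepsilon$ by ``no''. Call $\rho$ \emph{valid} for $(x,\alpha)$ if the run accepts, repeated queries receive the same answer, and the resulting partial function respects the condition and is consistent with $\alpha$. The partial functions of valid words are exactly the members of $\mathcal C_x$ consistent with $\alpha$. The finite data $a,m,\sigma,F$ are part of the program, so validity is decidable in polynomial time with oracle $Q$, and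
\[
L=\{(x,\alpha,u):\text{some $\rho\in\Sigma^{|x|^a+a}$ with prefix $u$ is valid for }(x,\alpha)\}
\]
is in $\mathrm{NP}^Q$. Hence there is an unrelativized polynomial-time reduction $\lambda$ from $L$ to $Q$, and membership of $(x,\alpha,u)$ in $L$ is decided by the single query $0\lambda(x,\alpha,u)$ to $O$. In round $t$ we test $(x,\alpha_{t-1},\varepsilon)\in L$ and reject if the test fails. Otherwise we extend $u$ bit by bit, appending $0$ if $(x,\alpha_{t-1},u0)\in L$ and $1$ if not. After $q$ steps $u$ is a valid word, from which $c_t$ is read off. Therefore $S\in\mathrm P^O$, and part~(1) is proved.

\section{Defeating every proof system for $T$}\label{sec:lower}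

We prove part~(2) of Theorem~\ref{thm:main}. By Lemma~\ref{lem:G}, $T$ is a nonempty tally set in $\mathrm{coNP}^O$. The general form of Example~\ref{ex:or} is as follows.

\begin{lemma}\label{lem:free}
Let $(m,\sigma,F)$ be a condition such that $f_i$ is sound for every set compatible with it. Let $Y$ be compatible with it and let $n$ be a free length. If $f_i^{O_Y}(w)=0^n$, then $|w|^i+i\ge2^n$.
\end{lemma}

\begin{proof}
Otherwise the computation makes fewer than $2^n$ queries, so some $y\in\Sigma^n$ is not queried to $Y$. Let $X=Y\cup\{y\}$. Since $n$ is free, $X$ is compatible with $(m,\sigma,F)$. The oracles $O_X$ and $O_Y$ differ at most at $1y$, so $f_i^{O_X}(w)=0^n$. But $y\in X\cap\Sigma^n$ gives $0^n\notin T_X$, so $f_i$ is not sound for $X$.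
\end{proof}

Let $f$ be a proof system for $T$ relative to $O$, say $f=f_i^O$, and let $(m,\sigma,F)$ be the condition at the beginning of task $i$.

Case~A did not apply. Suppose it did, via $X$, $w$ and $m'$, and let $v=f_i^{O_X}(w)\notin T_X$. By Lemma~\ref{lem:G}, $G$ and $X$ agree below length $m'$, so $f_i^{O}(w)=v$. If $v$ is not of the form $0^n$ with $n\ge1$, then $v\notin T$. If $v=0^n$ with $n\ge1$, then $X\cap\Sigma^n\ne\emptyset$; since $m'$ was chosen larger than $|v|=n$, also $G\cap\Sigma^n\ne\emptyset$, and again $v\notin T$. Either way $f$ takes a value outside $T$, which is impossible.

So Case~B applied: $f_i$ is sound for every set compatible with $(m,\sigma,F)$, and the new condition is $(m,\sigma,F\cup\{j\})$ with $j\notin F$. Let $\Lambda=\Lambda_j$, and let $n\in\Lambda$ with $n\ge m$. This length has two statuses. It is reserved by the new condition, so $G\cap\Sigma^n=\emptyset$ and $0^n\in T$. It is free for the old condition, because $\Lambda_j$ is disjoint from $\Lambda_F$. The set $G$ is compatible with the old condition, so Lemma~\ref{lem:free} with $Y=G$ shows that every $f$-proof $w$ of $0^n$ satisfies $|w|^i+i\ge2^n$. In words, $f_i$ was found sound before the promise on $\Lambda_j$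 was made, and so it cannot rely on that promise.

Let $\delta=1/(i+1)$. If $|w|<2^{\delta n}$, then $|w|^i+i<2^{ni/(i+1)}+i$, and the right side is less than $2^n$ for large $n$ because
\[
2^n-2^{ni/(i+1)}=2^{ni/(i+1)}\bigl(2^{n/(i+1)}-1\bigr)\to\infty .
\]
Hence for all large $n\in\Lambda$ every $f$-proof of $0^n$ has length at least $2^{\delta n}$.

A system that does rely on the promise is
\[
g(u)=\begin{cases}
0^n&\text{if }u=10^n\text{ with }n\in\Lambda,\ n\ge m,\\
f(w)&\text{if }u=0w,\\
0^1&\text{otherwise.}
\end{cases}
\]
It is computable in polynomial time relative to $O$, all its values lie in $T$, and the second clause makes its range all of $T$. For $n\in\Lambda$ with $n\ge m$, the word $10^n$ is a $g$-proof of $0^n$ of length $n+1$. This proves part~(2) and completes the proof of Theorem~\ref{thm:main}.\hfill$\square$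

\section{The form of the lower bound}\label{sec:sharp}

A proof system may always verify $0^n\in T$ by exhaustive search, provided that the proof is long enough to pay for it.

\begin{proposition}\label{prop:sharp}
Let $O$ and $T$ be as constructed in Section~\ref{sec:construction}. For every $k\ge1$ there is a proof system $h_k$ for $T$ relative to $O$ in which every $0^n\in T$ has a proof of length at most $n+2+2^{n/k}$.
\end{proposition}

\begin{proof}
On input $0^n10^l$ with $n\ge1$ and $l^k\ge2^n$, query $1y$ for all $y\in\Sigma^n$ and output $0^n$ if all answers are ``no''. If some answer is ``yes'', and on every other input, output $0^1$. There are at most $l^k$ queries, each of length $n+1$, so $h_k$ runs in polynomial time, and all its values lie in $T$. For $0^n\in T$ take $l=\lceil2^{n/k}\rceil$. Then $l^k\ge2^n$, and $0^n10^l$ is a proof of $0^n$ of length $n+1+l\le n+2+2^{n/k}$.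
\end{proof}

So the lower bound $2^{\delta n}$ in Theorem~\ref{thm:main}(2) cannot be improved beyond the choice of $\delta$, and $\delta$ cannot be chosen independently of $f$: given $\delta>0$, take $k>1/\delta$, and then $n+2+2^{n/k}<2^{\delta n}$ for all large $n$.

\begin{remark}
The reservations are needed. Suppose that Case~B of task $i$ left the condition unchanged, so that $F=\{0\}$ throughout. Define $h(10^n)=0^n$ for odd $n$, $h(0u)=h_1(u)$, and $h=0^1$ on all other inputs. Then $h$ would be an optimal proof system for $T$. Indeed, let $f_i^O$ be a proof system for $T$, let $m$ be as at task $i$, let $f_i^O(w)=0^n$, and put $s=|w|^i+i\ge n$. If $n$ is odd, $0^n$ has an $h$-proof of length $n+1\le s+1$. If $n\ge m$ is even, then $n$ is free, Lemma~\ref{lem:free} gives $2^n\le s$, and $0^n$ has an $h$-proof of length at most $n+3+2^n\le2s+3$. The finitely many $n<m$ cost a constant. Exponential lower bounds for all proof systems thus do not exclude an optimal one. What excludes it is a fresh easy subset of $T$ for each system.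
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{NP-Completeness, Proof Systems, and Disjoint NP-Pairs},
\texttt{http://eccc.hpi-web.de/report/2019/050/download}

\end{thebibliography}
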